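# Hamilton cycles in 1-tough triangle-free graphs without an induced $K_1\cup P_5$

## 1. A 2-factor with as few cycles as possible

All graphs are finite and simple. We write $x\sim y$ for "adjacent" and $x\not\sim y$ for "not adjacent". Two disjoint vertex sets are *complete* to each other if all edges between them are present, and *anticomplete* if none is.

**Definition.** A *2-factor* of a graph $G$ is a spanning subgraph in which every vertex has degree 2, that is, a set of vertex-disjoint cycles that together cover $V(G)$. A Hamilton cycle is a 2-factor with exactly one cycle.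

The proof turns on a 2-factor $F$ of $G$ with the minimum number $r$ of cycles. We want $r=1$. If $r\ge 2$, then no rearrangement of edges may lower the number of cycles, and this gives the following prohibitions.

**(E1)** Let $ab$ and $cd$ be edges of two different cycles of $F$. Then $ac$ and $bd$ are not both edges of $G$. Indeed, replacing $ab,cd$ by $ac,bd$ turns the two cycles into one. More generally, let $C\neq C'$ be cycles of $F$. There do not exist a Hamilton path of $G[V(C)]$ from $a$ to $b$ and a Hamilton path of $G[V(C')]$ from $c$ to $d$ with $ac,bd\in E(G)$, since the two paths and the two edges form a single cycle on $V(C)\cup V(C')$.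

**(E2)** There are no distinct cycles $C_1,\dots,C_l$ of $F$ with $l\ge 2$ and edges $a_ib_i\in E(C_i)$ such that $a_i\sim b_{i+1}$ for all $i$ (indices mod $l$). Indeed, delete the edges $a_ib_i$. What remains of $C_i$ is a path from $b_i$ to $a_i$, and the edges $a_ib_{i+1}$ string these paths together into one cycle.

A third operation keeps the number of cycles.

**(E3)** ("2-opt") In an oriented cycle write $v^+$ and $v^-$ for the successor and the predecessor of $v$. If $pq$ and $p^+q^+$ are edges of $G$, then replacing $pp^+,qq^+$ by $pq,p^+q^+$ gives a cycle on the same vertices.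

*Example.* In the cube, top and bottom face form a 2-factor. Let $ab$ be an edge of the top face and $cd$ the edge of the bottom face below it, $c$ below $a$. Then $ac,bd$ are edges, so (E1) fails and the exchange gives a Hamilton cycle of the cube.

To use this for a class of graphs we must show that a 2-factor exists at all, and that whenever $r\ge2$ there are enough edges in the right places to merge cycles.

## 2. Toughness, the class $\mathcal G$, and the two theorems

Write $\omega(G)$ for the number of components of $G$.

**Definition.** $G$ is *$t$-tough* if $|S|\ge t\,\omega(G-S)$ for every $S\subseteq V(G)$ with $\omega(G-S)>1$. In particular $G$ is *1-tough* if $\omega(G-S)\le|S|$ for every such $S$.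

Every hamiltonian graph is 1-tough: deleting $S\ne\emptyset$ from a Hamilton cycle leaves at most $|S|$ pieces, and the remaining edges of $G$ can only join pieces. For example, $K_{2,3}$ is not 1-tough, as deleting the side of size 2 leaves three components. The converse fails in general; in Section 10 we check that the Petersen graph is 1-tough and not hamiltonian. So we ask: under which additional restriction does being 1-tough force a Hamilton cycle?

**Definition.** Let $\Delta=K_3$, let $P_k$ be the path on $k$ vertices, and let $K_1\cup P_k$ be the disjoint union of an isolated vertex and a $P_k$. A graph is *$\mathcal F$-free* if it has no induced subgraph isomorphic to a member of $\mathcal F$. Let $\mathcal G$ be the class of $\{\Delta,K_1\cup P_5\}$-free graphs.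

The thesis "Degree, Toughness And Subgraph" (doi:10.3990/1.9789036548083) shows in its Theorem 7.3 that every 1-tough $\{\Delta,K_1\cup P_4\}$-free graph on at least three vertices is hamiltonian. Its Conjecture 7.4 is the same statement with $P_5$ in place of $P_4$. We prove it, without using Theorem 7.3.

**Theorem 1.** Every 1-tough $G\in\mathcal G$ with $|V(G)|\ge3$ is hamiltonian. (So, for $G\in\mathcal G$ on at least 3 vertices, $G$ is hamiltonian if and only if $G$ is 1-tough.)

**Theorem 2.** For an integer $k\ge1$, the statement "every 1-tough $\{\Delta,K_1\cup P_k\}$-free graph on at least three vertices is hamiltonian" holds if and only if $k\le5$.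

**Consequences of the hypotheses.** From now until the end of Section 9, $G\in\mathcal G$ is 1-tough with $n=|V(G)|\ge3$, unless stated otherwise. Taking $S=\emptyset$ and $|S|=1$ in the definition shows that $G$ is connected and has no cut vertex. Hence $\delta(G)\ge2$. Here $N(I)$ is the set of vertices outside $I$ with a neighbor in $I$.

**(V)** If $I\ne\emptyset$ is independent and $V(G)\neq I\cup N(I)$, then $|N(I)|\ge|I|+1$. For deleting $N(I)$ leaves the vertices of $I$ isolated and at least one further component, so $|N(I)|\ge\omega(G-N(I))\ge|I|+1$.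

**($\star$)** If $P$ is an induced path with at least 5 vertices, then every vertex outside $P$ has a neighbor on $P$. Otherwise this vertex and five consecutive vertices of $P$ induce $K_1\cup P_5$. As a consequence, an induced subgraph that has no edge to some vertex outside it is $P_5$-free. For example, $G-N[u]$ is $P_5$-free for every vertex $u$.

(V) is how toughness enters most of the time, and ($\star$) is how the forbidden subgraph enters.

## 3. Two families by hand, and a 2-factor that pairwise merging cannot improve

**Definition.** A *blow-up* of a graph $R$ replaces each vertex $v$ of $R$ by a nonempty independent set (the *class* of $v$, of size $w_v$) and each edge by a complete bipartite graph between the two classes.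

**Complete bipartite graphs.** Let $1\le m\le n$ and $n\ge2$. If $m<n$, deleting the side of size $m$ leaves $n>m$ components, so $K_{m,n}$ is not 1-tough. If $m=n$, then $K_{m,m}$ has an obvious Hamilton cycle.

**Blow-ups of $C_5$.** Let $G$ be a blow-up of $C_5=01234$ with class sizes $w_0,\dots,w_4$. It is triangle-free. It has no induced $P_5$: two vertices of the same class have the same neighborhood, which no two vertices of a $P_5$ have, so an induced $P_5$ would use all five classes and hence be a $C_5$. So $G\in\mathcal G$. Suppose $G$ is 1-tough. If there is a Hamilton cycle, the numbers $y_i$ of its edges between classes $i$ and $i+1$ satisfy $y_{i-1}+y_i=2w_i$. This system has exactly one solution, namely $y_i=w_i+w_{i+1}+w_{i+3}-w_{i+2}-w_{i+4}$ (take the alternating sum $w_{i+1}-w_{i+2}+w_{i+3}-w_{i+4}+w_i$).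

The $y_i$ are nonnegative: deleting the classes $i,i+1,i+3$ leaves $w_{i+2}+w_{i+4}\ge2$ isolated vertices, so toughness gives $w_i+w_{i+1}+w_{i+3}\ge w_{i+2}+w_{i+4}$.

Take the multigraph on $\{0,\dots,4\}$ with $y_i$ parallel edges between $i$ and $i+1$. All its degrees $2w_i$ are even. If at most one $y_i$ is $0$, it is connected. Then it has an Euler tour, which visits $i$ exactly $w_i$ times; using a different vertex of class $i$ at each visit, we read off a Hamilton cycle of $G$. If two of the $y_i$ are $0$, they do not belong to edges sharing a vertex (that vertex would have degree 0), so up to rotation $y_0=y_2=0$. Then $y_3=2w_3$ and $y_4=2w_0$, so $w_4=w_3+w_0$. But (V) for $I=$ class $4$, with classes $1,2$ outside $I\cup N(I)$, gives $w_3+w_0\ge w_4+1$, a contradiction. So $G$ is hamiltonian.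

The proof for more complicated blow-ups in Section 9 has the same pattern: edge counts, a connectedness question, and toughness applied to a well-chosen $I$.

**Where pairwise merging stops.** A sensible first plan is to take $F$ with $r\ge2$ minimum, look for two cycles of $F$, and merge them into one. Here is a graph on which a 2-factor with three cycles cannot be improved in this way. Let $|A_i|=|B_i|=2$ for $i=1,2,3$, and join $A_i$ completely to $B_i$ and to $B_{i+1}$ (indices mod 3), with no other edges. This is a blow-up of the 6-cycle $A_1B_2A_2B_3A_3B_1$. It belongs to $\mathcal G$: as before, an induced $P_5$ uses five different classes, which are consecutive on the 6-cycle, and every class of the blow-up is adjacent to one of any five consecutive classes. Let $C_i$ be the 4-cycle on $A_i\cup B_i$. In $G[V(C_1)\cup V(C_2)]$ the two vertices of $A_2$ have all their neighbors in $B_2$. Deleting $B_2$ leaves these two vertices isolated and one more component. So this subgraph is not 1-tough, hence not hamiltonian, and $C_1,C_2$ cannot be merged at all. The same holds for the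 other pairs.

Yet $G$ is hamiltonian: choosing $a_ib_i\in E(C_i)$ we have $a_i\sim b_{i+1}$, and (E2) with $l=3$ merges all three cycles at once. So edges between two cycles can all run "one way", and then one has to follow them around. Section 6 shows that, for bipartite $G$, this is the only obstacle. Non-bipartite graphs need structure theory: they turn out to be either blow-ups of five small graphs or graphs with a special circular vertex order.

## 4. Triangle-free graphs without an induced $P_5$

By ($\star$), $P_5$-free induced subgraphs turn up all the time, so we describe them first.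

**(P1)** *A connected $P_5$-free bipartite graph is $2K_2$-free*, where $2K_2$ consists of two disjoint edges.

*Proof.* Suppose $s\bar s$ and $t\bar t$ form an induced $2K_2$. Take a shortest path between $\{s,\bar s\}$ and $\{t,\bar t\}$, say from $s$ to $t$; it is induced and has length at least 2. The vertex $\bar s$ is not adjacent to the second vertex of the path, as this would give a triangle, and not to any later one, as this would give a shorter path. The same holds for $\bar t$ from the other end. So $\bar s,s,\dots,t,\bar t$ is an induced path with at least 5 vertices, a contradiction. $\square$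

**Definition.** A *chain graph* is a $2K_2$-free bipartite graph with sides $X,Y$. Equivalently, the neighborhoods of the vertices of $X$ are nested (of any two, one contains the other), and likewise for $Y$.

Indeed, $q\in N(x)\setminus N(x')$ and $q'\in N(x')\setminus N(x)$ would give an induced $2K_2$ $xq,x'q'$, and conversely. For example, the path $x_2y_1x_1y_2$ is a chain graph: $N(x_1)=\{y_1,y_2\}\supseteq N(x_2)=\{y_1\}$. If a chain graph is connected with at least one edge, some $x\in X$ is adjacent to all of $Y$: take $x$ with the largest neighborhood; each $y\in Y$ has a neighbor, whose neighborhood is contained in that of $x$. In the same way some $y\in Y$ is adjacent to all of $X$.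

**(P2)** *A connected non-bipartite $\{\Delta,P_5\}$-free graph is a blow-up of $C_5$*: $V=D_0\cup\dots\cup D_4$ with nonempty independent $D_i$, each $D_i$ complete to $D_{i\pm1}$, and no other edges. In particular every vertex lies on an induced $C_5$.

*Proof.* A shortest odd cycle is induced, since a chord would create a shorter odd cycle. It is no triangle, and an induced cycle of length at least 7 contains an induced $P_5$. So it is an induced $C_5$, say $C=01234$.

*Neighbors on an induced $C_5$.* A vertex $w$ off $C$ with exactly one neighbor $i$ on $C$ gives the induced $P_5$ $w,i,i+1,i+2,i+3$. As the neighbors of $w$ on $C$ are pairwise nonadjacent, a vertex off $C$ that has a neighbor on $C$ has exactly two, of the form $i-1,i+1$. This applies to every induced $C_5$.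

*Everybody has a neighbor on $C$.* Otherwise, by connectedness, there are $w\sim z$, both off $C$, such that $z$ has no neighbor on $C$ and $N(w)\cap C=\{i-1,i+1\}$. Then $z,w,i+1,i+2,i+3$ is an induced $P_5$, a contradiction.

*Classes.* Let $B_i$ consist of $i$ and the vertices off $C$ whose neighbors on $C$ are $i\pm1$. Then $V=\bigcup B_i$. Each $B_i$ is independent (common neighbor $i+1$), and $B_i$ is anticomplete to $B_{i+2}$ (common neighbor $i+1$). Let $b\in B_i$ and $b'\in B_{i+1}$. If one of them is on $C$, they are adjacent by definition. Otherwise replace $i$ by $b$: this gives the induced $C_5$ $b,i+1,i+2,i+3,i+4$. The vertex $b'$ is off it and has the neighbor $i+2$ on it, so it has a second neighbor at distance two from $i+2$, which is $b$ or $i+4$. But the neighbors of $b'$ on $C$ are $i$ and $i+2$, so $b'\not\sim i+4$. Hence $b'\sim b$. $\square$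

## 5. From toughness to a 2-factor

We now show that $F$ exists. We recall a classical theorem.

**Tutte's 2-factor theorem (Belck–Tutte).** A graph has a 2-factor if and only if for all disjoint $S,T\subseteq V(G)$
$$\delta(S,T)=2|S|+\sum_{v\in T}\bigl(d_{G-S}(v)-2\bigr)-h(S,T)\ \ge\ 0,$$
where $h(S,T)$ is the number of *odd* components $C$ of $G-(S\cup T)$, meaning those for which the number $e(C,T)$ of edges between $C$ and $T$ is odd.

The number $\delta(S,T)$ is always even: $\sum_{v\in T}d_{G-S}(v)$ is twice the number of edges inside $T$ plus $\sum_Ce(C,T)$ over all components $C$, and this is congruent to $h(S,T)$ mod 2.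

**Proposition 3.** $G$ has a 2-factor.

Suppose not.

**Step 1: a barrier with minimal $T$.** The aim is to make the bad pair $(S,T)$ as simple as possible. By the theorem and parity there is a pair with $\delta(S,T)\le-2$; choose one with $|T|$ minimum. Since $\delta(S,\emptyset)=2|S|\ge0$, $T\ne\emptyset$. (If $T=\emptyset$, no component is odd.) Let $v\in T$ and let $q(v)$ be the number of odd components that contain a neighbor of $v$. Odd components not joined to $v$ remain odd components for $(S,T\setminus v)$, so $h(S,T\setminus v)\ge h(S,T)-q(v)$. By minimality and parity, $\delta(S,T\setminus v)\ge0$, and subtracting gives $d_{G-S}(v)-2-h(S,T)+h(S,T\setminus v)\le-2$. Hence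
$$d_{G-S}(v)\le h(S,T)-h(S,T\setminus v)\le q(v)\le d_{G-S}(v).$$
So equality holds throughout: $v$ has exactly one neighbor in each odd component it is joined to, and no other neighbor outside $S$. In particular $T$ is independent. Write $e(C,T)=2b_C+1$ for odd $C$. Then $\sum_{v\in T}d_{G-S}(v)=\sum_C(2b_C+1)$, so $\delta(S,T)=2|S|+2\sum_Cb_C-2|T|$, and $\delta(S,T)\le-2$ says
$$|T|\ge|S|+1+\sum_Cb_C.\tag{1}$$

If all $b_C$ are $0$, we are nearly done: each odd component then hangs on one vertex of $T$, so the vertices of $T$ lie in different components of $G-S$, and there are at least $|S|+1$ of them. The trouble is an odd component with $b_C\ge1$. It ties $2b_C+1$ vertices of $T$ together. We may delete vertices of $C$ to untie them, but by (1) the budget is $b_C$, where both deleted vertices and remaining ties count. Here ($\star$) helps: it says that very few vertices of $C$ are attached to $T$.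

**Step 2: untying within the budget.** *Claim. For each odd $C$ there is $X_C\subseteq V(C)$ with $|X_C|+\ell_C\le b_C$, where $\ell_C=\sum(e(J,T)-1)$ over the components $J$ of $C-X_C$ with $e(J,T)\ge1$. Moreover $X_C=\emptyset$ if $b_C=0$.*

If $b_C=0$, then $X_C=\emptyset$ gives $\ell_C=0$. Let $b=b_C\ge1$. Let $A$ be the set of vertices of $C$ with a neighbor in $T$, and $m(c)=|N(c)\cap T|$, so $\sum_{c\in A}m(c)=2b+1$. As each vertex of $T$ has at most one neighbor in $C$, different $C$–$T$ edges use different vertices of $T$. For $c_i\in A$ write $m_i=m(c_i)$.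

**(Q)** *If $c_1,c_2,c_3\in A$ are distinct and $c_1\not\sim c_3$, then $c_2$ separates $c_1$ from $c_3$ in $C$.* Otherwise let $P$ be a shortest $c_1$–$c_3$ path in $C-c_2$. It is induced and has at least 3 vertices. Choose $t_i\in T\cap N(c_i)$. The vertex $t_i$ has no neighbor in $C$ other than $c_i$, and $T$ is independent, so $t_1Pt_3$ is an induced path on at least 5 vertices, and $t_2$ is nonadjacent to all of it. This contradicts ($\star$).

*$|A|\le3$.* Suppose $c_1,c_2,c_3,c_4\in A$ are distinct. As $G$ is triangle-free we may number them so that $c_1\not\sim c_3$. By (Q), $c_2$ and $c_4$ both separate $c_1$ from $c_3$. Let $P$ be a $c_1$–$c_3$ path in $C$; it passes through both, say $c_2$ before $c_4$. If $c_1\sim c_4$, then $c_1c_4$ followed by $P$ from $c_4$ to $c_3$ avoids $c_2$, which is impossible. So $c_1\not\sim c_4$, and by (Q) $c_3$ separates $c_1$ from $c_4$. But $P$ from $c_1$ to $c_4$ avoids $c_3$, a contradiction.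

Now choose $X_C$.

- $|A|=1$: $X_C=A$ gives $|X_C|+\ell_C=1+0\le b$.
- $|A|=2$ with $m_1\ge m_2$: $X_C=\{c_1\}$ gives $1+(m_2-1)=m_2\le b$, because $m_1+m_2=2b+1$.
- $|A|=3$: as $G$ is triangle-free, let $c_1\not\sim c_3$; then $c_2$ separates them. $X_C=\{c_2\}$ puts $c_1,c_3$ into different pieces and gives $1+(m_1-1)+(m_3-1)=m_1+m_3-1$. If this exceeds $b$, then $m_1+m_3\ge b+2$, so $m_2\le b-1$, and $X_C=\{c_1,c_3\}$ gives $2+(m_2-1)=m_2+1\le b$.

This proves the claim.

**Step 3: counting components.** We now contradict toughness. Let $S^*=S\cup\bigcup_CX_C$. Call the components $J$ of the graphs $C-X_C$ ($C$ odd) with $e(J,T)\ge1$ *pieces*. Form the bipartite incidence graph with the vertices of $T$ on one side and the pieces on the other, $v$ and $J$ being joined if $v$ has a neighbor in $J$. As $v$ has at most one neighbor in $J$, this graph has $\sum_Je(J,T)$ edges, so it has at least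
$$|T|+\#J-\sum_Je(J,T)=|T|-\sum_C\ell_C$$
components. Outside $S^*$, a vertex of $T$ has neighbors only in pieces, and a piece has neighbors only in $T$. So different components of the incidence graph lie in different components of $G-S^*$. By (1) and the claim,
$$\omega(G-S^*)\ge|T|-\sum_C\ell_C\ge|S|+1+\sum_C(b_C-\ell_C)\ge|S|+1+\sum_C|X_C|=|S^*|+1.$$
If $\omega(G-S^*)\ge2$, this contradicts 1-toughness. Otherwise $S^*=\emptyset$ and $|T|-\sum_C\ell_C\le1$. So $S=\emptyset$ and all $X_C=\emptyset$. If some $b_C\ge1$, then $X_C=\emptyset$ leaves $C$ in one piece and $\ell_C=2b_C>b_C$, against the claim. So all $b_C=0$ and all $\ell_C=0$, and $|T|=1$, say $T=\{v\}$. By Step 1, $v$ has exactly one neighbor in each of $d(v)\ge2$ different components of $G-v$. So $v$ is a cut vertex, a contradiction. $\square$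

## 6. Bipartite graphs: arcs between cycles

Throughout this section $G$ is bipartite with sides $A,B$, and $F$ is a 2-factor with the minimum number $r$ of cycles. We suppose $r\ge2$.

The general form of (E1) is strongest when one of the two cycles admits Hamilton paths with arbitrarily prescribed ends. The next lemma supplies such cycles.

**Lemma 4.** Let $H$ be a chain graph with sides $X,Y$, $|X|=|Y|=m\ge2$, that has a Hamilton cycle. Then any $x\in X$ and $y\in Y$ are the ends of a Hamilton path of $H$.

*Proof.* Order $X=\{x_1,\dots,x_m\}$ and $Y=\{y_1,\dots,y_m\}$ by decreasing neighborhoods. Then each $N(x_i)$ is an initial segment of $Y$. A nonempty proper subset $I$ of a side has at least $|I|+1$ neighbors along the Hamilton cycle: the $2|I|$ cycle edges at $I$ end in its neighbors along the cycle, each of which takes at most two, and if there were only $|I|$ such neighbors, $I$ and they would be closed under following the cycle. For $i\ge2$ apply this to $\{x_i,\dots,x_m\}$, all of whose neighbors lie in $N(x_i)$: $d(x_i)\ge m-i+2$. Also $d(x_1)=m$. So $H$ contains the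 graph $H_m$ in which
$$x_i\sim y_j\iff i+j\le m+2\qquad(1\le i,j\le m).$$
We show by induction on $m\ge1$ that $H_m$ has a Hamilton path from $x_s$ to $y_t$ for all $s,t$. $H_1$ is a single edge. Let $m\ge2$.

- If $s\ge2$ and $t\le m-1$: in $H_m-\{x_1,y_m\}$ we have $x_{i+1}\sim y_j$ iff $i+j\le(m-1)+2$, so this is $H_{m-1}$ with $x_{i+1}$ as its $i$th vertex. It has a Hamilton path from $x_s$ to $y_t$. Take an edge $x_2y$ of this path and replace it by $x_2\,y_m\,x_1\,y$; note $2+m\le m+2$, and $x_1$ is adjacent to everything in $Y$.
- If $s\le m-1$ and $t\ge2$: the same with the roles of $X$ and $Y$ exchanged.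
- Otherwise ($s=1$ or $t=m$) and ($s=m$ or $t=1$), so $(s,t)$ is $(1,1)$ or $(m,m)$. Use $x_1y_mx_2y_{m-1}\cdots x_my_1$, whose edges have index sums $m+1$ and $m+2$, and $x_my_1x_{m-1}y_2\cdots x_1y_m$, whose edges have index sums $m+1$ and $m$. $\square$

**Notation.** For a cycle $C_i$ of $F$ put $A_i=A\cap V(C_i)$ and $B_i=B\cap V(C_i)$, so $|A_i|=|B_i|\ge2$. For $i\ne j$ write $C_i\to C_j$ if there is an edge between $A_i$ and $B_j$. A vertex is *mixed* on a set if it has both a neighbor and a nonneighbor in it.

In the stuck example of Section 3, $C_1\to C_2\to C_3\to C_1$ are the only arcs.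

### 6.1 There are no arcs in both directions

**Proposition 5.** There are no two cycles $C_1,C_2$ of $F$ with both $C_1\to C_2$ and $C_2\to C_1$.

Suppose both arcs are present.

**Step 1: a mixed vertex.** We look for an induced $P_5$. Suppose no $b'\in B_2$ is mixed on $A_1$ and no $a\in A_1$ is mixed on $B_2$. Some $b'\in B_2$ has a neighbor in $A_1$, hence is complete to $A_1$; so every $a\in A_1$ has a neighbor in $B_2$ and is complete to $B_2$. Thus $A_1$ is complete to $B_2$. Take adjacent $a''\in A_2$, $b''\in B_1$, an $F$-neighbor $a\in A_1$ of $b''$ and an $F$-neighbor $b'\in B_2$ of $a''$. Then $a\sim b'$ and $b''\sim a''$, contradicting (E1) for the edges $ab''$, $b'a''$. So there is a mixed vertex. Interchanging both $A\leftrightarrow B$ and $1\leftrightarrow2$ if necessary (this keeps the two arcs), we may assume that some $b'\in B_2$ is mixed on $A_1$. Going around $C_1$ we find consecutive vertices $\bar a,b,a$ with $b\in B_1$, $a\sim b'$ and $\bar a\not\sim b'$.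

Let $a'$ be either of $b'^+,b'^-$ (neighbors on $C_2$). By (E1) for $ab$ and $b'a'$, $a'\not\sim b$. So $\bar a\,b\,a\,b'\,a'$ is an induced $P_5$. By ($\star$) and bipartiteness, every other vertex of $A$ is adjacent to $b$ or $b'$, and every other vertex of $B$ is adjacent to $\bar a$, $a$ or $a'$, for both choices of $a'$.

**Step 2: $G[V(C_2)]$ is a chain graph.** We show that $b$ has no neighbor on $C_2$. Suppose $b\sim a''\in A_2$; then $a''\ne b'^\pm$. Let $\beta=a''^+\in B_2$; then $\beta\ne b'$. By (E1) for $a''\beta$ and each of $ba$, $b\bar a$, we get $\beta\not\sim a$ and $\beta\not\sim\bar a$. So $\beta\sim b'^+$ by Step 1 with $a'=b'^+$. On the oriented cycle $C_2=b',b'^+,\dots,a'',\beta,\dots,b'^-$ this gives the Hamilton path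
$$b',\,b'^-,\,\dots,\,\beta,\,b'^+,\,\dots,\,a''$$
of $G[V(C_2)]$ from $b'$ to $a''$. Together with the Hamilton path $C_1-ab$ of $G[V(C_1)]$ and the edges $a\sim b'$, $b\sim a''$ it contradicts (E1).

So $b$ has no neighbor on $C_2$, and by ($\star$) $G[V(C_2)]$ is $P_5$-free. By (P1) it is a chain graph, and Lemma 4 applies to it.

**Step 3: the remaining problem lives on $C_1$.** Let $H=G[V(C_1)]$,
$$A^*=\{\alpha\in A_1:N(\alpha)\cap B_2\neq\emptyset\},\qquad B^*=\{\beta\in B_1:N(\beta)\cap A_2\ne\emptyset\}.$$
Both are nonempty because of the two arcs. We claim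
$$H\text{ has no Hamilton path from a vertex of }A^*\text{ to a vertex of }B^*.\tag{2}$$
For if it ran from $\alpha\sim b_2\in B_2$ to $\beta\sim a_2\in A_2$, Lemma 4 would give a Hamilton path of $G[V(C_2)]$ from $b_2$ to $a_2$, contradicting (E1). We also need:

**(3)** *Two vertices $\beta,\beta'\in B_1\setminus B^*$ with a common neighbor $\alpha_0\in A_1$ have nested neighborhoods in $A_1$.* Otherwise there are $q,q'\in A_1$ such that $q\,\beta\,\alpha_0\,\beta'\,q'$ is an induced $P_5$. No vertex of $A_2$ is adjacent to it, since $\beta,\beta'\notin B^*$. This contradicts ($\star$).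

**Step 4: a closest pair.** We set up an extremal choice. Among all Hamilton cycles $C$ of $H$, all $f\in A^*$ and all $g\in B^*$, choose a triple for which the distance of $f,g$ along $C$ is minimum. This distance is odd, as $f\in A$ and $g\in B$. It is not 1, since otherwise $C-fg$ contradicts (2). Write
$$C=f\,u_1u_2\cdots u_{2t}\,g\,r_{2s}r_{2s-1}\cdots r_1\,f,\qquad1\le t\le s.$$
Odd-indexed $u$'s and $r$'s lie in $B_1$, even-indexed ones in $A_1$. By minimality no $u_i$ is in $A^*\cup B^*$. By (2), $r_1\notin B^*$, as $f,r_1$ are consecutive on $C$. Also by (2),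
$$u_1\not\sim r_{2s},\qquad r_1\not\sim u_{2t},\tag{4}$$
as otherwise $f\,r_1\cdots r_{2s}\,u_1\cdots u_{2t}\,g$, respectively $f\,u_1\cdots u_{2t}\,r_1\cdots r_{2s}\,g$, is a forbidden Hamilton path.

The graph $G[\{u_1,\dots,u_{2t}\}]$ is connected, and no $u_i$ has a neighbor on $C_2$. So by ($\star$) it is $P_5$-free, by (P1) a chain graph, and some $u_{2j}$ is adjacent to all odd-indexed $u$'s. By (3) all odd-indexed $u_i$ have pairwise nested neighborhoods in $A_1$. In Steps 5 and 6, $N(\cdot)$ means neighborhood in $A_1$.

**Step 5: $N(r_1)\subsetneq N(u_1)$.** The purpose is to start the induction in Step 6. Both vertices avoid $B^*$ and have the common neighbor $f$, so they are nested by (3). Suppose $N(u_1)\subseteq N(r_1)$. We show $r_1\sim u_{2i}$ for $i=1,\dots,t$, which contradicts (4). For $i=1$ it holds because $u_2\in N(u_1)$. Let $r_1\sim u_{2i}$ with $i<t$. If $f\sim u_{2i+1}$, then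
$$f\,u_{2i+1}\cdots u_{2t}\,g\,r_{2s}\cdots r_1\,u_{2i}\cdots u_1\,f$$
is a Hamilton cycle of $H$ on which $f,g$ are closer, a contradiction. So $f\in N(u_1)\setminus N(u_{2i+1})$. By nestedness $N(u_{2i+1})\subseteq N(u_1)\subseteq N(r_1)$, and therefore $r_1\sim u_{2i+2}$.

**Step 6: $u_1\sim r_{2i}$ for $i=1,\dots,s$.** For $i=s$ this contradicts (4) and finishes the proof. For $i=1$ it follows from Step 5, as $r_2\in N(r_1)$. Let $u_1\sim r_{2i}$ with $i<s$.

If $r_{2i+1}\in B^*$, the Hamilton path $f\,r_1\cdots r_{2i}\,u_1\cdots u_{2t}\,g\,r_{2s}\cdots r_{2i+1}$ contradicts (2).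

Otherwise $r_{2i+1}$ and $u_1$ have the common neighbor $r_{2i}$ and are nested by (3). If $N(r_{2i+1})\subseteq N(u_1)$, then $u_1\sim r_{2i+2}$, as desired. Suppose $N(u_1)\subsetneq N(r_{2i+1})$. We claim that $r_{2i+1}\sim u_{2j}$ for all $j\le t$. For $j=1$ this holds as $u_2\in N(u_1)$. Let it hold for some $j<t$. If $f\sim u_{2j+1}$, then
$$f\,u_{2j+1}\cdots u_{2t}\,g\,r_{2s}\cdots r_{2i+1}\,u_{2j}\cdots u_1\,r_{2i}\cdots r_1\,f$$
is a Hamilton cycle of $H$ with $f,g$ closer, a contradiction. So $f\in N(u_1)\setminus N(u_{2j+1})$, hence $N(u_{2j+1})\subseteq N(u_1)\subseteq N(r_{2i+1})$, and $r_{2i+1}\sim u_{2j+2}$. This proves the claim. In particular $r_{2i+1}\sim u_{2t}$, and the Hamilton path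
$$f\,r_1\cdots r_{2i}\,u_1\cdots u_{2t}\,r_{2i+1}\cdots r_{2s}\,g$$
contradicts (2). $\square$

### 6.2 Following the arcs around

**Proposition 6.** Theorem 1 holds for bipartite $G$.

**Step 1: a shortest directed cycle.** We use toughness to find a directed cycle of arcs. Let $\mathcal S$ be a nonempty proper set of cycles of $F$ and $I=\bigcup_{\mathcal S}A_i$. Since $N(I)\subseteq B$, the vertices of $A\setminus I$ are not in $I\cup N(I)$, and (V) gives $|N(I)|\ge|I|+1>\bigl|\bigcup_{\mathcal S}B_i\bigr|$. So some arc leaves $\mathcal S$. Applied to the set of cycles reachable from a given one, this shows that the digraph of arcs is strongly connected. It has no directed 2-cycle by Proposition 5. So there is a shortest directed cycle $C_1\to C_2\to\dots\to C_l\to C_1$ with $l\ge3$, and by minimality there is no other arc among $C_1,\dots,C_l$.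

**Step 2: no $b'\in B_2$ is mixed on $A_1$.** Suppose one is. As before take consecutive $\bar a,b,a$ on $C_1$ with $b\in B_1$, $a\sim b'\not\sim\bar a$, and a $C_2$-neighbor $a'$ of $b'$. Since $C_2\not\to C_1$, $a'\not\sim b$, so $\bar a\,b\,a\,b'\,a'$ is an induced $P_5$. By ($\star$), a vertex $\alpha\in A_3$ is adjacent to $b$ or $b'$. As $C_3\not\to C_2$, $\alpha\sim b$, so $C_3\to C_1$. This is impossible if $l\ge4$. If $l=3$, we see that $b$ is complete to $A_3$. A vertex $\beta\in B_3$ is adjacent to $\bar a$, $a$ or $a'$; as $C_1\not\to C_3$, $a'$ is complete to $B_3$. Take any $a_3b_3\in E(C_3)$. Then $a\sim b'$, $a'\sim b_3$, $a_3\sim b$, which contradicts (E2) for the edges $ab,\ a'b',\ a_3b_3$.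

**Step 3: no $a\in A_1$ is mixed on $B_2$.** Suppose one is. Take consecutive $\bar b',a',b'$ on $C_2$ with $a'\in A_2$, $a\sim b'$, $a\not\sim\bar b'$, and a $C_1$-neighbor $b$ of $a$. As $C_2\not\to C_1$, $a'\not\sim b$, so $\bar b'\,a'\,b'\,a\,b$ is an induced $P_5$. A vertex $\alpha\in A_3$ must be adjacent to $b$ (as $C_3\not\to C_2$), impossible if $l\ge4$. A vertex $\beta\in B_3$ must be adjacent to $a'$ (as $C_1\not\to C_3$). For $l=3$, (E2) is contradicted by the edges $ab,\ a'b',\ a_3b_3$ exactly as in Step 2.

**Step 4: conclusion.** By cyclic symmetry there is no mixing between $A_i$ and $B_{i+1}$ for any $i$. As there is an edge between them, $A_i$ is complete to $B_{i+1}$ (argument as in Step 1 of Proposition 5). Now any edges $a_ib_i\in E(C_i)$ contradict (E2). Hence $r=1$. $\square$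

## 7. Circular orders in which non-crossing edges can be re-paired

For non-bipartite graphs there are no arcs to follow. One type of non-bipartite graph in $\mathcal G$ has a vertex order that makes (E1) very powerful.

**Definition.** A graph $G$ satisfies **(M)** if its vertices can be placed on a circle so that whenever $ab,cd$ are disjoint edges with cyclic order $a,c,d,b$, then $ad,bc\in E(G)$.

In other words: if two disjoint edges do not cross as chords, then the crossing pairing of their four ends also consists of edges. Every pair of disjoint non-crossing edges can be labelled as in the definition. The crossing pairing of four points on a circle is unique, so (M) is invariant under reflection.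

*Examples.* $C_5=01234$ placed in the pentagram order $0,2,4,1,3$ satisfies (M): any two disjoint edges cross. In the natural order it does not: the edges $01$, $23$ would force $02$ and $13$. $K_{m,m}$ with its sides on two disjoint arcs satisfies (M), since the crossing pairing of two non-crossing edges joins opposite sides.

**Theorem 7.** If $G$ (any graph with $n\ge3$) is 1-tough, has a 2-factor and satisfies (M), then $G$ is hamiltonian.

Let $F$ be a 2-factor with the minimum number $r$ of cycles, and suppose $r\ge2$. *Edges of different cycles of $F$ always cross.* Otherwise label them $ab,cd$ with cyclic order $a,c,d,b$. By (M), $ad,bc\in E(G)$, contradicting (E1) for $ab$ and $dc$.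

**Step 1: the cycles form blocks.** We show that the crossing condition makes the picture rigid. Let $C\ne C'$ be cycles of $F$, $C=v_0v_1v_2\cdots$. Every edge of $C'$ crosses $v_0v_1$, so $C'$ alternates between the two arcs cut off by $v_0,v_1$. Hence $C'$ is even, and its color classes $E',O'$ lie in the two arcs, say clockwise $v_0,E',v_1,O'$. There are two gaps between $E'$ and $O'$ on the circle: one after $O'$ and before $E'$, containing $v_0$, and one after $E'$ and before $O'$, containing $v_1$. All edges of $C'$ also cross $v_1v_2$, and the bipartition of the connected graph $C'$ is unique, so $v_1,v_2$ separate $E'$ from $O'$ too. Therefore $v_2$ lies in the same gap as $v_0$. Inductively all $v_{2i}$ lie in this gap and all $v_{2i+1}$ in the other. If $C$ were odd, its last edge would join two vertices in the gap of $v_0$ and would not cross the edges of $C'$, a contradiction. So $C$ is even, and with its classes $E,O$ the circle restricted to $C\cup C'$ reads $E,E',O,O'$ in blocks.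

As this holds for all pairs, each color class of each cycle consists of consecutive vertices of the circle. We get $2r$ blocks. The two blocks of a cycle separate the two blocks of every other cycle, so there are exactly $r-1$ blocks on either side between them. So the blocks can be labelled clockwise $T_1,\dots,T_{2r}$ (indices mod $2r$) such that each cycle of $F$ lives on some $T_i\cup T_{i+r}$ and alternates between these two blocks; in particular $|T_i|=|T_{i+r}|$.

**Step 2: each $T_i$ has an edge to $T_{i+r-1}$ or to $T_{i+r+1}$.** This is where toughness enters. Suppose first that some $v\in T_i$ has a neighbor $w\in T_j$ with $j\neq i+r$. If $j=i+r\pm1$, we are done. Otherwise, by reflection, and by choosing the names of $v,w$ if $j=i$, we may take $i\le j\le i+r-2$ with $v$ clockwise before $w$. Take an $F$-edge $pq$ with $p\in T_{i+r-1}$ and $q\in T_{i-1}$; these two blocks carry a common cycle, since $(i+r-1)+r\equiv i-1$. The cyclic order is $w,p,q,v$, so (M) for the edges $wv$ and $pq$ gives $v\sim p$. This is an edge between $T_i$ and $T_{i+r-1}$.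

If no such $v,w$ exist, then $T_i$ is independent and $N(T_i)\subseteq T_{i+r}$. Deleting $T_{i+r}$ leaves $|T_i|=|T_{i+r}|$ isolated vertices and at least one more component, as $r\ge2$. This contradicts 1-toughness.

**Step 3: an indicator.** Let $f(i)=1$ if there is an edge between $T_i$ and $T_{i+r+1}$, and $f(i)=0$ otherwise. There is an edge between $T_i$ and $T_{i+r-1}$ iff $f(i+r-1)=1$, because $(i+r-1)+r+1\equiv i$. So Step 2 says
$$f(i)+f(i+r-1)\ge1\quad\text{for all }i.\tag{5}$$

**Step 4: $f(i)+f(i+r)\le1$ for all $i$.** We show that two opposite exits allow a merge. Suppose both are 1. Let $A=T_i$, $B=T_{i+1}$, $A'=T_{i+r}$, $B'=T_{i+r+1}$, clockwise in this order. There are edges $\alpha\beta'$ and $\alpha'\beta$ with $\alpha\in A$, $\beta'\in B'$, $\alpha'\in A'$, $\beta\in B$. Let $a,a'$ be the last vertices of $A,A'$ and $b,b'$ the first vertices of $B,B'$, clockwise.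

- *$a\sim\beta'$.* If $a\ne\alpha$, take an $F$-edge $ap$ with $p\in A'$. The order is $\alpha,a,p,\beta'$, and (M) for $\alpha\beta'$ and $ap$ gives $a\sim\beta'$.
- *$a\sim b'$.* If $b'\ne\beta'$, take an $F$-edge $b'q$ with $q\in B$. The order is $a,q,b',\beta'$, and (M) for $a\beta'$ and $qb'$ gives $a\sim b'$. Rotating by $r$ blocks, the same argument gives $a'\sim b$.
- *$a\sim a'$ and $b\sim b'$.* The edges $ab'$ and $ba'$ have order $a,b,a',b'$; apply (M).
- *The cycle on $A\cup A'$ may be assumed to contain $aa'$.* If it does not, orient it and let $p=a^+\in A'$, $s=a'^+\in A$. Then $s\ne a$ and $p\ne a'$, so the order is $s,a,p,a'$. By (M) for $sa'$ and $ap$, $s\sim p$. As $a\sim a'$ and $a^+\sim a'^+$, (E3) replaces $ap$, $a's$ by $aa'$, $ps$.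
- *The cycle on $B\cup B'$ may be assumed to contain $bb'$.* If it does not, let $p=b^+\in B'$ and $s=b'^+\in B$. The order is $b,s,b',p$, so $s\sim p$ by (M) for $bp$ and $sb'$, and (E3) applies again.

The new 2-factor still has $r$ cycles. Now $aa'$ and $bb'$ lie in different cycles, and $a\sim b'$, $a'\sim b$. This contradicts (E1).

**Step 5: counting.** Summing Step 4 and (5) over all $2r$ values of $i$ gives $2\sum f\le2r$ and $2\sum f\ge2r$. So equality holds everywhere: $f(i)+f(i+r)=1=f(i)+f(i+r-1)$ for all $i$. Hence $f(i+r)=f(i+r-1)$ for all $i$, so $f$ is constant and $2f=1$, a contradiction. $\square$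

## 8. Non-bipartite graphs in $\mathcal G$: blow-ups of eight vertices or fewer, and circular orders

In this section $G\in\mathcal G$ is connected and non-bipartite; toughness is not used. Say that $G$ satisfies **Dom** if for every induced $C_5$, every vertex off it has a neighbor on it. Exactly one of the following holds.

- **Case I.** Dom fails: some induced $C_5$ has a vertex off it with no neighbor on it.
- **Case II.** Dom holds and $G$ contains an induced $K_1\cup2K_2$.
- **Case III.** Dom holds and $G$ is $K_1\cup2K_2$-free.

For example, $C_7$ has no induced $C_5$, so Dom holds trivially; and an induced $K_1\cup 2K_2$ in a cycle needs at least $8$ vertices (three pieces with $1+2+2$ vertices and three separating gaps). So $C_7$ is in Case III.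

**The graph $R_8$.** Let $R_8$ be the graph on $a,b,c,d,e,f,p,q$ whose edges are those of the hexagon $ab,bc,cd,de,ef,fa$ together with $pb,pe$, $qc,qf$ and $pq$. It has the automorphisms $\sigma=(b\,f)(c\,e)(p\,q)$ and $\tau=(a\,d)(b\,e)(c\,f)$, as one checks on the list of edges. Below, $R_8-b$ means deletion of the vertex $b$, $R_8-ef$ deletion of the edge $ef$, and $R_8-ef-b$ deletion of both.

### 8.1 Case I

**Proposition 8.** In Case I, $G$ is a blow-up of $R_8$, $R_8-b$, $R_8-ef$ or $R_8-ef-b$.

Let $u$ have no neighbor on an induced $C_5$, and let $D$ be the component of $G-N[u]$ containing this $C_5$. By ($\star$) and (P2), $D$ is a blow-up of $C_5$ with classes $D_0,\dots,D_4$. Let $V=N(u)$, an independent set, and let $V''$ be the set of $v\in V$ with a neighbor in $D$. As $G$ is connected, $V''\ne\emptyset$. Let $Z$ be the set of vertices outside $N[u]\cup D$; it is anticomplete to $D\cup\{u\}$.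

**Step 1: each $v\in V''$ is adjacent to all of $Z$.** This makes the vertices of $Z$ look like $u$. By (P2), $v\sim q_0$ for some induced $C_5$ $q_0q_1q_2q_3q_4$ in $D$. The vertex $v$ is not adjacent to $q_1,q_4$, and not to both of $q_2,q_3$. If $v\not\sim q_2$, then $u\,v\,q_0\,q_1\,q_2$ is an induced $P_5$; otherwise $v\not\sim q_3$ and $u\,v\,q_0\,q_4\,q_3$ is one. A vertex $z\in Z$ with $z\not\sim v$ would be nonadjacent to all of it, against ($\star$). As $V''\ne\emptyset$ and $G$ is triangle-free, $Z$ is independent. So $U^*=\{u\}\cup Z$ is independent and complete to $V''$, and $N(U^*)\subseteq V$.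

**Step 2: no $v\in V$ is mixed on any $D_i$.** By symmetry let $i=2$, $v\sim d_2$, $v\not\sim d_2'$, with $d_2,d_2'\in D_2$. Let $d_3\in D_3$; then $v\not\sim d_3$, and $u\,v\,d_2\,d_3\,d_2'$ is an induced $P_5$. A vertex $d\in D_0$ is nonadjacent to $u,d_2,d_3,d_2'$, so $v\sim d$ by ($\star$). Hence $v$ is complete to $D_0$. Using $d_1\in D_1$ in place of $d_3$, and a vertex of $D_4$ in place of $d$, we see that $v$ is complete to $D_4$. This gives a triangle. So each $v\in V''$ has a *type* $s\subseteq\mathbb Z_5$ with $N_D(v)=\bigcup_{i\in s}D_i$, and since $G$ is triangle-free, $s=\{i\}$ or $s=\{i,i+2\}$.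

**Step 3: which types can occur together.** First we show:

**(†)** *If $v\in V''$ has type $t\not\ni i$ with $t\cap\{i+2,i+3\}\ne\emptyset$, then every $w\in V$ without neighbors in $D_i$ has a neighbor in $D_{i+2}\cup D_{i+3}$.* Otherwise choose $d,d'$ in the two classes $D_{i+2},D_{i+3}$ (one in each) with $d\sim v$. Then $v\not\sim d'$, and $w\,u\,v\,d\,d'$ is an induced $P_5$. A vertex of $D_i$ is nonadjacent to all of it, against ($\star$).

Say that the types $\{j\}$ and $\{j-1,j+1\}$ have *center* $j$; every type has exactly one center. A vertex whose type has center $j$ satisfies the hypothesis of (†) for $i=j+2$ (then $\{i+2,i+3\}=\{j-1,j\}$) and for $i=j+3$ (then $\{i+2,i+3\}=\{j,j+1\}$). Since $V''\neq\emptyset$, some center occurs, and (†) shows that every $w\in V$ has a neighbor in $D$. So $V=V''$. Moreover, for each occurring center $j$, every occurring type $s$ satisfies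
$$\text{Cond}_j:\quad\bigl(j+2\in s\text{ or }s\cap\{j-1,j\}\ne\emptyset\bigr)\ \text{ and }\ \bigl(j+3\in s\text{ or }s\cap\{j,j+1\}\neq\emptyset\bigr).$$
For $\text{Cond}_0$, the first condition says that $s$ meets $\{2,4,0\}$ and the second that $s$ meets $\{3,0,1\}$. The types $\{1\},\{3\},\{1,3\}$ fail the first, the types $\{2\},\{4\},\{2,4\}$ fail the second, and the remaining types $\{0\},\{4,1\},\{0,2\},\{3,0\}$, with centers $0,0,1,4$, satisfy both. Rotating, $\text{Cond}_1$ holds exactly for $\{1\},\{0,2\},\{1,3\},\{4,1\}$.

If only one center occurs, say $0$, the set of occurring types is $\{\{0\}\}$, $\{\{4,1\}\}$ or $\{\{0\},\{4,1\}\}$. If two different centers occur, they are cyclically adjacent by the list for $\text{Cond}_0$ (rotated), so up to rotation $0$ and $1$ occur. Then all occurring types satisfy $\text{Cond}_0$ and $\text{Cond}_1$, hence belong to $\{\{4,1\},\{0,2\}\}$, and both occur since both centers do.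

**Step 4: reading off the blow-up.** $G$ is a blow-up with classes $U^*$, the occurring types, and $D_0,\dots,D_4$: $V$ is independent and complete to $U^*$, types determine the edges to $D$, and $U^*$ is anticomplete to $D$. Put $a=U^*$; $q,p,e,d,c=D_0,D_1,D_2,D_3,D_4$; $b=$ type $\{4,1\}$; $f=$ type $\{0,2\}$ or type $\{0\}$. The edges of the 5-cycle are $qp,pe,ed,dc,cq$; $b$ is joined to $a,c,p$; and $f$ is joined to $a,q$, and to $e$ if its type is $\{0,2\}$. So the sets of types $\{\{0\}\}$, $\{\{4,1\}\}$, $\{\{0\},\{4,1\}\}$, $\{\{4,1\},\{0,2\}\}$ give $R_8-ef-b$; $R_8-f\cong R_8-b$ (via $\sigma$); $R_8-ef$; and $R_8$, respectively. $\square$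

### 8.2 Case II

**Proposition 9.** In Case II, $G$ is a blow-up of $R_8-q$.

Let $u$ be such that $G-N[u]$ has an induced $2K_2$. By ($\star$), $G-N[u]$ is $P_5$-free. A non-bipartite component would contain an induced $C_5$ by (P2), on which $u$ has no neighbor, against Dom. So all components are bipartite, and by (P1) they are chain graphs, hence $2K_2$-free. The two edges of the $2K_2$ therefore lie in different components. Let $D_i=(X_i,Y_i)$, $i=1,\dots,l$, be the components with an edge, so $l\ge2$; let $Z$ be the set of isolated vertices of $G-N[u]$ and $V=N(u)$.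

**Step 1: for $v\in V$, $N(v)\cap D_i\in\{\emptyset,X_i,Y_i\}$.** Let $v$ have a neighbor in $D_i$. Take $j\ne i$. As $D_j$ has an edge and $G$ is triangle-free, there is $z\in D_j$ with $z\not\sim v$. Since $z$ is nonadjacent to all of $D_i\cup\{u,v\}$, the connected graph $G[D_i\cup\{u,v\}]$ is $P_5$-free by ($\star$), and has no induced $C_5$ by Dom. So it is bipartite by (P2) and $2K_2$-free by (P1). Say $v$ has a neighbor in $Y_i$; then, as $D_i$ is connected, it has none in $X_i$. For $y'\in Y_i$ with a neighbor $x'\in X_i$, the edges $uv$, $x'y'$ do not form an induced $2K_2$, and the only possible edge between them is $vy'$. So $v\sim y'$.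

**Step 2: all of $V$ is attached in the same way.** Let $V_i^X,V_i^Y,V_i^0$ be the subsets of $V$ given by the three possibilities of Step 1. If for each $i$ one of $V_i^X,V_i^Y$ were empty, we could rename sides so that all $V_i^X=\emptyset$, and $G$ would be bipartite with parts $V\cup\bigcup X_i$ and $\{u\}\cup Z\cup\bigcup Y_i$. So let $V_1^X,V_1^Y\ne\emptyset$.

For $v\in V_1^X$, $v'\in V_1^Y$ and an edge $xy$ of $D_1$ ($x\in X_1$), $u\,v\,x\,y\,v'$ is an induced $C_5$. By Dom, for $j\ge2$ each vertex of $D_j$ is adjacent to $v$ or $v'$, so $v,v'$ are attached to opposite sides of $D_j$. Fix one $v\in V_1^X$ and name the sides so that it is attached to $X_j$. Then all of $V_1^Y$ is attached to $Y_j$, and consequently all of $V_1^X$ to $X_j$. So $V_1^X\subseteq V_j^X$ and $V_1^Y\subseteq V_j^Y$ for all $j\ge2$.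

*$V_1^0=\emptyset$.* Let $w\in V_1^0$.

- If $w\in V_j^X$ for some $j\ge2$: take $v'\in V_1^Y\subseteq V_j^Y$ and an edge $x_jy_j$ of $D_j$. A vertex of $X_1$ is adjacent to none of the induced $C_5$ $u\,w\,x_j\,y_j\,v'$, against Dom.
- If $w\in V_j^Y$ for some $j\ge2$: take $v\in V_1^X\subseteq V_j^X$, the induced $C_5$ $u\,w\,y_j\,x_j\,v$ and a vertex of $Y_1$, against Dom.
- If $w\in V_j^0$ for all $j$: for $v\in V_1^X$ and an edge $x_1y_1$ of $D_1$, the induced $P_5$ $w\,u\,v\,x_1\,y_1$ is nonadjacent to every vertex of $Y_2$, against ($\star$).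

So $V=V^X\cup V^Y$, where $V^X=V_1^X$ is complete to all $X_i$, $V^Y=V_1^Y$ is complete to all $Y_i$, and there are no other edges between $V$ and $\bigcup D_i$.

**Step 3: the components are complete bipartite and there are two of them.** For $v\in V^X$, $x_1y_1\in E(D_1)$ and $x_2y_2\in E(D_2)$, $y_1\,x_1\,v\,x_2\,y_2$ is an induced $P_5$. Each of the following would be nonadjacent to all of it: a vertex of $Y_3$ (if $l\ge3$); a vertex $y_1'\in Y_1$ with $y_1'\not\sim x_1$, or similarly in $D_2$; a vertex $z\in Z$ with $z\not\sim v$. So by ($\star$) there are none of these. Since every vertex of $X_1$ lies on an edge of $D_1$, we get $l=2$, $D_1$ and $D_2$ are complete bipartite, and $Z$ is complete to $V^X$. Symmetrically $Z$ is complete to $V^Y$.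

So $G$ is a blow-up of $R_8-q$ with $b=V^X$, $e=V^Y$, $p=\{u\}\cup Z$, $a,f=X_1,Y_1$ and $c,d=X_2,Y_2$: the adjacent pairs of classes are $ab,bc,bp$, $ef,de,ep$, $fa$, $cd$. $\square$

### 8.3 Case III

**Proposition 10.** In Case III, $G$ satisfies (M).

Fix any vertex $u$; let $V=N(u)$ and $W=V(G)\setminus N[u]$. As $G$ is $K_1\cup2K_2$-free, $G[W]$ is $2K_2$-free. By Dom it has no induced $C_5$. Induced odd cycles of length at least 7 contain an induced $2K_2$. So $G[W]$ has no induced odd cycle and is bipartite. As it is $2K_2$-free, at most one component has an edge; and one does, since otherwise $V$ and $\{u\}\cup W$ would be the parts of a bipartition of $G$. Let $D=(X,Y)$ be this component, a connected chain graph. Let $Z$ be the set of isolated vertices of $G[W]$ and $U^*=\{u\}\cup Z$. Then $U^*$ is independent and $N(U^*)\subseteq V$. Let $x_1\in X$ be complete to $Y$ and $y_1\in Y$ complete to $X$. Write $N_X(\cdot)=N(\cdot)\cap X$, and similarly $N_Y,N_V,N_{U^*},N_D$.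

**Step 1: comparing neighborhoods.** We collect nestedness properties. The tool is:

**(6)** *If $v\in V$, $w\in W$, $v\not\sim w$, and $ss'$ is an edge of $G[W]$ with $s,s'\notin N[w]$, then $v\sim s$ or $v\sim s'$.* Otherwise $w$ together with $uv$, $ss'$ is an induced $K_1\cup2K_2$.

**(C1)** *The bipartite graphs between $V$ and $X$ and between $V$ and $Y$ are $2K_2$-free.*

*Proof.* Suppose $v\sim x$, $v'\sim x'$, $v\not\sim x'$, $v'\not\sim x$ with $v,v'\in V$ and $x,x'\in X$. As $D$ is a chain graph we may assume $N_Y(x)\subseteq N_Y(x')$. As $vx,v'x'$ form an induced $2K_2$, every other vertex is adjacent to one of $v,v',x,x'$. Suppose there is $y\in Y$ with $y\not\sim x$. Choose $s\in N_Y(x)$; then $s\ne y$, and $s\sim x'$.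

- Suppose $y\not\sim x'$. Then $y\sim v$ or $y\sim v'$. Also $x_1\ne x,x'$ as $x_1\sim y$, so $x_1$ is adjacent to $v$ or $v'$. If $y\sim v$: as $x_1\sim y$, we have $v\not\sim x_1$, so $v'\sim x_1$, hence $v'\not\sim y$. By (6) with $(v',w=y)$ and the edge $xs$, $v'\sim s$. But $s\sim x'\sim v'$, a triangle. If $y\not\sim v$: by (6) with $(v,w=y)$ and the edge $x's$, $v\sim s$; together with $x$ this is a triangle.
- Suppose $y\sim x'$. Then $v'\not\sim y$. By (6) with $(v',w=y)$ and the edge $xs$, $v'\sim s$; with $x'$ this is a triangle.

So $N_Y(x)=N_Y(x')=Y$. Every vertex of $V\setminus\{v,v'\}$ is adjacent to $x$ or $x'$, since $V$ is independent; so are $v$ and $v'$. Hence no vertex of $V$ has a neighbor in $Y$. Then $G$ is bipartite with parts $X\cup U^*$ and $V\cup Y$, a contradiction. The statement for $Y$ is symmetric.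

**(C2)** *If $N_Y(x)\supsetneq N_Y(x')$, then $N_V(x)\subseteq N_V(x')$. If $N_X(y)\supsetneq N_X(y')$, then $N_V(y)\subseteq N_V(y')$.*

*Proof.* Otherwise (for $X$) let $v\sim x$, $v\not\sim x'$ and $y\in N_Y(x)\setminus N_Y(x')$. Then $v\not\sim y$. By (6) with $(v,w=y)$ and an edge $x's$, $s\in N_Y(x')$, we get $v\sim s$. But $s\sim x$, a triangle. The second statement is symmetric.

**(C3)** *For $v,v'\in V$: ($N_X(v)\supseteq N_X(v')$ and $N_Y(v)\subseteq N_Y(v')$), or the same with $v,v'$ interchanged.*

*Proof.* By (C1), $N_X(v),N_X(v')$ are comparable, and so are $N_Y(v),N_Y(v')$. If the statement fails, both inclusions are strict in the same direction, say there are $x\in N_X(v)\setminus N_X(v')$ and $y\in N_Y(v)\setminus N_Y(v')$. Then $x\not\sim y$, so $x\ne x_1$ and $y\ne y_1$. By (6) with $(v',w=x)$ and the edge $x_1y$, $v'\sim x_1$. By (6) with $(v',w=y)$ and the edge $xy_1$, $v'\sim y_1$. As $x_1\sim y_1$, this is a triangle.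

**(C4)** Let $V_X=\{v\in V:N_D(v)=X\}$ and $V_Y=\{v\in V:N_D(v)=Y\}$.

- *If $z\in U^*$, $v\in V$ and $v\not\sim z$, then $v\in V_X\cup V_Y$.* Here $z\neq u$, so $z\in Z$, and by (6) with $w=z$ every edge of $D$ meets $N(v)$. If $v\not\sim x_1$, then $v$ is complete to $Y$, so it has no neighbor in $X$ and $v\in V_Y$. If $v\sim x_1$, then $v$ has no neighbor in $Y$, so it is complete to $X$ and $v\in V_X$.
- *No $z\in U^*$ misses both some $v\in V_X$ and some $v'\in V_Y$.* Otherwise, for an edge $xy$ of $D$ with $x\in X$, the induced $C_5$ $u\,v\,x\,y\,v'$ has no neighbor of $z$, against Dom.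
- *The bipartite graphs between $U^*$ and $V_X$ and between $U^*$ and $V_Y$ are $2K_2$-free.* A vertex of $Y$, respectively of $X$, would be nonadjacent to such a $2K_2$ and give an induced $K_1\cup2K_2$.

**Step 2: the circular order.** We define the placement. Clockwise: $X,\ U^*,\ Y,\ V$, with linear orders inside these sets such that

- $x$ before $x'$ implies $N_Y(x)\supseteq N_Y(x')$ and $N_V(x)\subseteq N_V(x')$;
- $y$ before $y'$ implies $N_X(y)\subseteq N_X(y')$ and $N_V(y)\supseteq N_V(y')$;
- $v$ before $v'$ implies $N_X(v)\supseteq N_X(v')$ and $N_Y(v)\subseteq N_Y(v')$; moreover $N_{U^*}(v)\subseteq N_{U^*}(v')$ if both are in $V_X$, and $N_{U^*}(v)\supseteq N_{U^*}(v')$ if both are in $V_Y$;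
- in $U^*$ come first the vertices missing some vertex of $V_Y$, ordered by increasing neighborhoods; then those complete to $V$; then those missing some vertex of $V_X$, ordered by decreasing neighborhoods.

Such orders exist. For $X$: order by decreasing $N_Y$, nested since $D$ is a chain graph, and break ties by increasing $N_V$, nested by (C1); for strictly different $N_Y$ the condition on $N_V$ is (C2). For $Y$: order by increasing $N_X$, ties by decreasing $N_V$, again by (C1) and (C2). For $V$: the relation "$N_X(v)\supseteq N_X(v')$ and $N_Y(v)\subseteq N_Y(v')$" is transitive, and total by (C3). Its equivalence classes are the sets of vertices with equal $N_D$; among them are $V_X$ and $V_Y$ (if nonempty), and inside these we order by $N_{U^*}$, nested by (C4). For $U^*$: by (C4) the three groups partition $U^*$. The vertices of the first group are complete to $V\setminus V_Y$ and those of the last group to $V\setminus V_X$, so inside each of these two groups neighborhoods are nested by (C4).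

**Step 3: verification of (M).** Cut the circle between $V$ and $X$ and let $<$ be the resulting linear order, so $X<U^*<Y<V$. With the smaller end first, edges are of types $XY,XV,UV,YV$, where $U$ stands for $U^*$. Two disjoint non-crossing edges are in one of two positions.

*Position (i): $st$, $s't'$ with $s<t<s'<t'$.* The crossing pairing requires $s\sim s'$ and $t\sim t'$. A smaller end is never in $V$, so $s'\notin V$, and $t<s'$ gives $t\notin V$. Hence $s=x\in X$ and $t=y\in Y$. Then $s'=y'\in Y$ and $t'=v\in V$, with $y<y'$. We have $y\sim v$ since $N_V(y)\supseteq N_V(y')$, and $x\sim y'$ since $N_X(y)\subseteq N_X(y')$.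

*Position (ii): $st$, $s't'$ with $s<s'<t'<t$.* Required: $s\sim t'$ and $s'\sim t$. If $st$ is of type $XY$, then $t'<t\in Y$ forces $t'\in Y$, so $s't'$ is of type $XY$. If $st$ is of type $XV$, then $s't'$ may be of any of the four types. If $st$ is of type $UV$, then $s'>s$ leaves the types $UV,YV$ for $s't'$. If $st$ is of type $YV$, only $YV$. These are eight possibilities.

- $xy$ and $x'y'$ ($x<x'$, $y'<y$): $x\sim y'$ since $N_Y(x)\supseteq N_Y(x')\ni y'$; $x'\sim y$ since $N_X(y)\supseteq N_X(y')\ni x'$.
- $xv$ and $x'y'$ ($x<x'$): $x\sim y'$ as before; $x'\sim v$ since $N_V(x')\supseteq N_V(x)\ni v$.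
- $xv$ and $x'v'$ ($x<x'$, $v'<v$): $x'\sim v$ as before; $x\sim v'$ since $N_X(v')\supseteq N_X(v)\ni x$.
- $xv$ and $u'v'$ ($v'<v$): $x\sim v'$ as before. If $u'\not\sim v$, then $v\in V_X$ by (C4), as $v\sim x$. So $N_X(v')\supseteq N_X(v)=X$, hence $v'\in V_X$, and $u'\in N_{U^*}(v')\subseteq N_{U^*}(v)$, a contradiction. So $u'\sim v$.
- $xv$ and $y'v'$ ($v'<v$): $x\sim v'$ as before; $y'\sim v$ since $N_Y(v)\supseteq N_Y(v')\ni y'$.
- $u_1v$ and $u_2v'$ ($u_1<u_2$, $v'<v$). Suppose $u_1\not\sim v'$; then $v'\in V_X\cup V_Y$ by (C4). If $v'\in V_Y$, then $N_Y(v)\supseteq N_Y(v')=Y$, so $v\in V_Y$ and $u_1\in N_{U^*}(v)\subseteq N_{U^*}(v')$, a contradiction. If $v'\in V_X$, then $u_1$ is in the last group of $U^*$, hence so is $u_2$, so $N(u_2)\subseteq N(u_1)$ and $v'\in N(u_1)$, a contradiction. Suppose $u_2\not\sim v$. If $v\in V_X$, then $N_X(v')\supseteq X$, so $v'\in V_X$ and $u_2\in N_{U^*}(v')\subseteq N_{U^*}(v)$, a contradiction. If $v\in V_Y$, then $u_2$ is in the first group, hence so is $u_1$, so $N(u_1)\subseteq N(u_2)$ and $v\in N(u_2)$, a contradiction.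
- $u_1v$ and $y'v'$ ($v'<v$): $y'\sim v$ as before. If $u_1\not\sim v'$, then $v'\in V_Y$ by (C4), as $v'\sim y'$. Hence $v\in V_Y$ and $u_1\in N_{U^*}(v)\subseteq N_{U^*}(v')$, a contradiction. So $u_1\sim v'$.
- $yv$ and $y'v'$ ($y<y'$, $v'<v$): $y'\sim v$ as before; $y\sim v'$ since $N_V(y)\supseteq N_V(y')\ni v'$.

So (M) holds. $\square$

By Proposition 3 and Theorem 7, every 1-tough $G\in\mathcal G$ in Case III is hamiltonian.

## 9. Blow-ups: edge counts and Euler tours

It remains to treat 1-tough blow-ups of
$$R_8,\quad R_8-q,\quad R_8-b,\quad R_8-ef,\quad R_8-ef-b .$$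
We repeat what we did for $C_5$. There the edge counts were determined by the class sizes; here they are not, and we choose them so that the multigraph has as few components as possible.

**Definition.** Let $G$ be a 1-tough blow-up of $R$ with class sizes $w_v\ge1$, having a 2-factor. A *solution* is a vector $x$ of nonnegative integers indexed by $E(R)$ with $\sum_{e\ni v}x_e=2w_v$ for all $v\in V(R)$. The *components* of $x$ are those of the graph on $V(R)$ whose edges are the $e$ with $x_e>0$; each has at least two vertices. Let $r(x)$ be their number. A solution $x$ is *minimal* if $r(x)$ is minimum over all solutions.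

**(W1)** A solution exists: let $x_e$ be the number of edges of a 2-factor between the two classes of $e$.

**(W2)** If $r(x)=1$ for some solution, then $G$ is hamiltonian. The multigraph with $x_e$ copies of $e$ is connected with degrees $2w_v$, so it has an Euler tour, which visits $v$ exactly $w_v$ times. Using different vertices of the class at different visits gives a Hamilton cycle.

**(W3)** Let $x$ be minimal with $r(x)\ge2$. If $st$ and $s't'$ are positive and in different components, then $ss'$ and $tt'$ are not both edges of $R$. Otherwise decrease $x_{st},x_{s't'}$ and increase $x_{ss'},x_{tt'}$ by 1. This is again a solution. Deleting one copy of an edge from a connected multigraph with all degrees even leaves it connected, so the two components are joined to one and $r$ drops, a contradiction.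

**(W4)** Let $I\ne\emptyset$ be an independent set in $R$ with $V(R)\neq I\cup N(I)$. Then $w(N(I))\ge w(I)+1$, by (V) for the union of the classes in $I$; here $w(J)=\sum_{v\in J}w_v$. If we derive $w(I)=w(N(I))$ for such an $I$, this is a contradiction, and we write **✗** $I$.

**Conventions.** Throughout, $x$ is minimal and we suppose $r(x)\ge2$. We write $ab$ also for the number $x_{ab}$, and $ab\downarrow$, $ab\uparrow$ for decreasing or increasing it by 1. For $R_8$ the equations are
$$\begin{aligned}&ab+fa=2w_a,&&ab+bc+bp=2w_b,&&bc+cd+cq=2w_c,&&cd+de=2w_d,\\&de+ef+ep=2w_e,&&ef+fa+fq=2w_f,&&bp+ep+pq=2w_p,&&cq+fq+pq=2w_q;\end{aligned}\tag{7}$$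
for the other skeletons drop the terms of missing edges and the equations of missing vertices. Let
$$\Omega:\ ab,cd,ef\uparrow,\quad bc,de,fa\downarrow,$$
and let $\Omega^-$ be the reverse; both preserve (7). Components are named by their vertex sets. Symmetries of $R$ may be applied, because the hypotheses are invariant under them.

### 9.1 $R=R_8$

By (W3) on the 4-cycles $bpqc$ and $epqf$, whenever both numbers are positive, the following lie in the same component:

(i) $bp,cq$;  (ii) $bc,pq$;  (iii) $ep,fq$;  (iv) $ef,pq$.

**Case 1: $p,q$ are in different components.** Then $pq=0$, so $bp+ep=2w_p$ and $cq+fq=2w_q$. By (i), $bp,cq$ are not both positive, and by (iii), $ep,fq$ are not both positive. If $bp>0$, then $cq=0$, $fq=2w_q$, $ep=0$, $bp=2w_p$. If $bp=0$, then $ep=2w_p$, $fq=0$, $cq=2w_q$. The symmetry $\tau$ exchanges these two situations, so assume the former: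
$$bp=2w_p,\quad fq=2w_q,\quad ep=cq=0.$$
So $b,f$ are in different components, and $ab,fa$ are not both positive. By $\sigma$, which preserves the former situation, assume $fa=0$ and $ab=2w_a$. As $b,f$ are in different components, $bc,cd,de,ef$ are not all positive.

- $ef=0$: $de=2w_e$, $cd=2w_d-2w_e$, $bc=2w_c-cd$, and $2w_b=2w_a+2w_p+bc$. So $w_b+w_d=w_a+w_p+w_c+w_e$: ✗ $I=\{b,d\}$, with $N(I)=\{a,c,p,e\}$ and $f,q$ outside.
- $cd=0$: $bc=2w_c$, so $w_b=w_a+w_c+w_p$: ✗ $I=\{b\}$.
- $cd,ef>0$: then $bc=0$ or $de=0$. If $bc=0$, then $cd=2w_c$, and $ef=2w_f-2w_q$ is positive and even. If $de=0$, then $cd=2w_d$ and $ef=2w_e$. In both cases $ab,cd,ef\ge2$. After $\Omega^-$ all hexagon edges are positive, and $bp,fq>0$ attach $p,q$. So $r=1$, a contradiction.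

**Case 2: $p,q$ are in the same component $C$.** Let $K\ne C$ be a component.

*No edge $bc$ or $ef$ is positive in $K$.* Suppose $bc>0$ with $b,c\in K$. Then $bp=cq=0$, and by (ii) $pq=0$. So $ep=2w_p$, $fq=2w_q$, and $e,f\in C$. Apply $ep,fq\downarrow$, $ef,pq\uparrow$. As $ep,fq$ remain positive and $e,f,p,q\in C$, the components are unchanged, so the new solution is minimal. But now $bc,pq>0$ lie in different components, contradicting (ii). By $\tau$ the same holds for $ef$.

So $K$ contains neither $p$ nor $q$ and is connected by edges among $ab,fa,cd,de$. Hence $K$ is one of $\{a,b\},\{a,f\},\{f,a,b\},\{c,d\},\{d,e\},\{c,d,e\}$. If $K=\{f,a,b\}$, then $ab=2w_b$, $fa=2w_f$ and $w_a=w_b+w_f$: ✗ $I=\{a\}$. Likewise $K=\{c,d,e\}$: ✗ $I=\{d\}$. By $\sigma,\tau$ assume $K=\{a,b\}$: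
$$w_a=w_b,\quad ab=2w_a,\quad fa=bc=bp=0.$$

- **2.1: $cd=0$.** Adding the equations of $e$ and $q$, $2w_e+2w_q=de+(ef+fq)+(ep+pq)+cq=2w_d+2w_f+2w_p+2w_c$: ✗ $I=\{e,q\}$, $N(I)=\{c,d,f,p\}$, $a,b$ outside.
- **2.2: $cd\ge1$ and $ef=ep=0$.** Then $de=2w_e$, $pq=2w_p$, $fq=2w_f$, $cd=2w_d-2w_e$, $cq=2w_c-cd$. The equation of $q$ gives $w_q+w_d=w_p+w_f+w_c+w_e$: ✗ $I=\{q,d\}$, $a,b$ outside.
- **2.3: $cd\ge1$, $ef=0$, $ep\ge1$.** Then $fq=2w_f\ge2$, and $e,f\in C$. Apply $ep,fq\downarrow$, $ef,pq\uparrow$. Afterwards $ef,pq,fq>0$, so $e,f,q,p$ stay together, $C$ stays connected, and the other components are unchanged. The new solution is minimal with component $\{a,b\}$, and $cd,ef\ge1$: we are in 2.4.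
- **2.4: $cd,ef\ge1$.** Here $e,f\in C$, since $ef$ is positive only in $C$. Apply $\Omega^-$ and call the result $x'$, with values marked by primes. Now $ab'=2w_a-1\ge1$ and $bc',fa'\ge1$, so $a,b,c,f$ are together; also $de'\ge1$. Suppose $cd'\ge1$ or $ef'\ge1$. Then all hexagon vertices are together, and a further component of $x'$ would be contained in $\{p,q\}$, hence equal to $\{p,q\}$. Then $bp=ep=cq=fq=0$ in $x'$ and so in $x$, and $C=\{p,q\}\not\ni e$, impossible. So $r(x')=1$, a contradiction. Hence $cd=ef=1$ in $x$, and $fq=2w_f-1\ge1$, $cq=2w_c-1\ge1$.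

  If $ep\ge1$: in $x'$ the vertices $a,b,c,f,q$ are together, and so are $d,e,p$. If these are in one component, $r(x')=1$, a contradiction. Otherwise $r(x')=2\le r(x)$, so $x'$ is minimal, with $ep$ and $fq$ positive in different components, contradicting (iii).

  If $ep=0$: $pq=2w_p$, and $2w_q=2w_p+(2w_c-1)+(2w_f-1)$, that is, $w_q+1=w_p+w_c+w_f$. Deleting the classes $p,c,f$ leaves the $w_q$ isolated vertices of class $q$ and two more components, formed by the classes $a,b$ and by the classes $d,e$. But $w_q+2>w_p+w_c+w_f$, contradicting toughness.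

### 9.2 $R=R_8-q$

The edges are $ab,bc,cd,de,ef,fa,bp,ep$. Symmetries: $\rho=(a\,c)(f\,d)$ and $\lambda=(b\,e)(a\,f)(c\,d)$, both fixing $p$.

**Case 1: $b,e$ are in the same component $C$.** Then $p\in C$, as its only neighbors are $b,e$. Another component is $\{a,f\}$ or $\{c,d\}$. By $\rho$ let it be $\{a,f\}$: $fa=2w_a=2w_f$ and $ab=ef=0$.

- $bc=0$: $bp=2w_b$, $cd=2w_c$, $de=2w_d-2w_c$, $ep=2w_p-2w_b$, $2w_e=de+ep$. So $w_p+w_d=w_b+w_e+w_c$: ✗ $I=\{p,d\}$, $N(I)=\{b,e,c\}$, $a,f$ outside.
- $de=0$: symmetric by $\lambda$.
- $bc,de\ge1$: apply $\Omega$. Now $ab,ef\ge1$ and $fa=2w_a-1\ge1$, so $b,a,f,e$, and with them $p$, are together; also $cd\ge1$. If $bc$ or $de$ is still positive, $r=1$, a contradiction. So $bc=de=1$ before, $bp=2w_b-1$, $ep=2w_e-1$, and $w_p+1=w_b+w_e$. Deleting the classes $b,e$ leaves $w_p$ isolated vertices and two components on the classes $a,f$ and $c,d$. Since $w_p+2>w_b+w_e$, this contradicts toughness.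

**Case 2: $b,e$ are in different components.** On each of the routes $b\,p\,e$, $b\,a\,f\,e$, $b\,c\,d\,e$ some edge is zero. By $\lambda$ assume $bp=0$ and $ep=2w_p$. For the other two routes there are nine combinations.

- $fa=cd=0$: $ef=2w_f$, $de=2w_d$, so $w_e=w_p+w_f+w_d$: ✗ $I=\{e\}$.
- $fa=bc=0$: $ab=2w_a$, $ef=2w_f$, $cd=2w_c$. Or $fa=de=0$: $ab=2w_a$, $ef=2w_f$, $cd=2w_d$. In both cases $\Omega^-$ makes all hexagon edges positive, and $ep>0$, so $r=1$, a contradiction. By $\rho$, the combinations $cd=ab=0$ and $cd=ef=0$ are settled too.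
- $ab=bc=0$: impossible, since $b$ would have no positive edge.
- $ab=de=0$: $bc=2w_b$, $cd=2w_d$, so $w_c=w_b+w_d$: ✗ $I=\{c\}$. By $\rho$, $bc=ef=0$ is settled (✗ $I=\{a\}$).
- $ef=de=0$: $fa=2w_f$, $ab=2w_a-2w_f$, $cd=2w_d$, $bc=2w_c-2w_d$ and $2w_b=ab+bc$. So $w_a+w_c=w_b+w_f+w_d$: ✗ $I=\{a,c\}$, $N(I)=\{b,f,d\}$, with $e,p$ outside.

### 9.3 $R=R_8-b$

The edges are $cd,de,ef,fa,ep,cq,fq,pq$. Since $N(a)=\{f\}$, $fa=2w_a$, and (W4) for $I=\{a\}$ gives $w_f\ge w_a+1$. Rules (iii) and (iv) of 9.1 hold, as the 4-cycle $epqf$ is present.

**Case 1: $p,q$ are in different components.** Then $pq=0$, $ep=2w_p$, so $fq=0$ by (iii), $cq=2w_q$ and $ef=2w_f-2w_a>0$. The pairs $e,p$ and $c,q$ lie in different components, so $cd=0$ or $de=0$.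

- $cd=0$: $de=2w_d$ and $2w_e=de+ef+ep$, so $w_e+w_a=w_d+w_f+w_p$: ✗ $I=\{e,a\}$, $N(I)=\{d,f,p\}$, $c,q$ outside.
- $de=0$: $cd=2w_d$, so $w_c=w_d+w_q$: ✗ $I=\{c\}$.

**Case 2: $p,q$ are in the same component $C$.** Let $K\ne C$ be a component. If $ef>0$ in $K$, then $ep=fq=0$ and $pq=2w_p>0$, contradicting (iv). So $K\subseteq\{a,f\}$ or $K\subseteq\{c,d,e\}$.

- $K=\{a,f\}$: $w_a=w_f$, impossible.
- $K=\{c,d,e\}$: $w_d=w_c+w_e$: ✗ $I=\{d\}$.
- $K=\{c,d\}$: $cq=de=0$. The equations of $e$ and $q$ add up to $2w_e+2w_q=(ef+fq)+(ep+pq)=(2w_f-2w_a)+2w_p$, so $w_f+w_p=w_a+w_e+w_q$: ✗ $I=\{f,p\}$, $N(I)=\{a,e,q\}$, $c,d$ outside.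
- $K=\{d,e\}$: $cd=ef=ep=0$, so $pq=2w_p$, $cq=2w_c$, $fq=2w_f-2w_a$ and $w_q+w_a=w_p+w_c+w_f$: ✗ $I=\{q,a\}$, $d,e$ outside.

### 9.4 $R=R_8-ef$

The edges are those of the two paths $b\,a\,f\,q$ and $p\,e\,d\,c$, and the *links* $bp,bc,pq,cq$. Symmetries: $\mu=(b\,q)(a\,f)$, $\nu=(p\,c)(e\,d)$, and the exchange of the two paths $b,a,f,q\leftrightarrow p,e,d,c$. By (W3) on the 4-cycle $bpqc$, all positive links lie in one component: two links share a vertex or are opposite on this 4-cycle. Let $t$ be the sum of the four link values. Every link has one end in $\{b,q\}$ and one in $\{p,c\}$. Let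
$$\Xi:\ ab,ep,cd,fq\downarrow,\quad bp,de,cq,fa\uparrow,$$
and let $\Xi^-$ be the reverse. These edges alternate along the 8-cycle $a\,b\,p\,e\,d\,c\,q\,f$, so degrees are preserved.

*$t>0$.* If $t=0$, then $ab=2w_b$, $fq=2w_q$, $ep=2w_p$, $cd=2w_c$. After $\Xi$ the whole 8-cycle is positive, so $r=1$, a contradiction.

*Reduction.* As $r(x)\ge2$, there is a component without positive links; it lies in one of the two paths. It is not a whole path, else $t=0$. It is not $\{b,a,f\}$ (then $w_a=w_b+w_f$: ✗ $I=\{a\}$) nor $\{a,f,q\}$ (then $w_f=w_a+w_q$: ✗ $I=\{f\}$), and similarly for the other path. So it is a pair of consecutive vertices of a path, and by symmetry we have to exclude $K=\{a,f\}$ ("middle") and $K=\{a,b\}$ ("end").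

**Middle: $K=\{a,f\}$ is a component of some minimal $x$.** Then $w_a=w_f$, $ab=fq=0$, $fa=2w_a$, $bp+bc=2w_b$, $pq+cq=2w_q$, and $t=2w_b+2w_q\ge4$.

- $de=0$: $ep=2w_e$, $cd=2w_d$. Counting links at $p$ and $c$, $2w_b+2w_q=t=2w_p+2w_c-2w_e-2w_d$: ✗ $I=\{p,c\}$, $N(I)=\{b,q,e,d\}$, $a,f$ outside.
- $de\ge1$, and neither ($bp,cq\ge1$) nor ($bc,pq\ge1$). Suppose $bp=0$. Then $bc=2w_b>0$, so $pq=0$, $cq=2w_q$, $ep=2w_p$, $de=2w_e-2w_p$, $cd=2w_d-de$ and $2w_c=bc+cq+cd$. So $w_c+w_e=w_b+w_q+w_d+w_p$: ✗ $I=\{c,e\}$, $N(I)=\{b,d,q,p\}$, $a,f$ outside. If $bp>0$, then $cq=0$, so $pq=2w_q>0$ and $bc=0$. This is the image under $\nu$ of the situation just treated: ✗ $I=\{p,d\}$.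
- $de\ge1$ and, by $\nu$, $bp,cq\ge1$. Apply $\Xi^-$ and call the result $x'$. Now $ab'=fq'=1$ and $fa'\ge1$, so $b,a,f,q$ are together; $ep',cd'\ge1$; and the link sum is $t-2\ge2$. If $de'\ge1$, then $p,e,d,c$ are together and a positive link joins the two paths, so $r(x')=1$, a contradiction. So $de=1$ in $x$ and $de'=0$. Each of the parts $\{p,e\}$ and $\{c,d\}$ is connected in $x'$. They do not both have a positive link, else $r(x')=1$; at least one does, as every link ends in $p$ or $c$. The symmetry $\mu\nu$ preserves $\Xi^-$ and $K$ and interchanges the parts. So let $\{p,e\}$ be without positive link in $x'$: $bp=1$ and $pq=0$ in $x$. Then $bc=2w_b-1$, $cq=2w_q$, $cd=2w_d-1$, and the equation of $c$ gives $w_c+1=w_b+w_q+w_d$. Deleting the classes $b,q,d$ leaves the $w_c$ isolated vertices of class $c$ and two components on the classes $a,f$ and $p,e$. Since $w_c+2>w_b+w_q+w_d$, this contradicts toughness.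

So, also by the exchange symmetry, no minimal solution has a component $\{a,f\}$ or $\{e,d\}$.

**End: $K=\{a,b\}$.** Then $ab=2w_a=2w_b$, $fa=bp=bc=0$, and $fq=2w_f$.

- $ep=0$: $pq=2w_p$, $de=2w_e$, $cd=2w_d-2w_e$, $cq=2w_c-cd$ and $2w_q=fq+pq+cq$. So $w_q+w_d=w_f+w_p+w_c+w_e$: ✗ $I=\{q,d\}$, $a,b$ outside. The case $cd=0$ is symmetric by $\nu$.
- $ep,cd\ge1$: apply $\Xi$ and call the result $x'$. As $ab,fq\ge2$ before, they remain positive, and $bp',fa',cq'\ge1$. So $p,b,a,f,q,c$ are together; also $de'\ge1$. If $ep'\ge1$ or $cd'\ge1$, then $r(x')=1$, a contradiction. Otherwise $\{d,e\}$ is a component and $r(x')=2\le r(x)$. So $x'$ is a minimal solution with component $\{e,d\}$, which was excluded.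

### 9.5 $R=R_8-ef-b$

The edges are those of the paths $a\,f\,q$ and $p\,e\,d\,c$, and the links $pq,cq$. As $N(a)=\{f\}$, $fa=2w_a$ and $w_f\ge w_a+1$ by (W4), so $fq=2w_f-2w_a>0$. If $pq=cq=0$, then $w_q=w_f-w_a$: ✗ $I=\{f\}$. So the component of $q$ contains $a,f,q$ and $p$ or $c$. Another component $K$ lies in the path $p\,e\,d\,c$, uses no link, and is not the whole path.

- $K=\{p,e,d\}$: $w_e=w_p+w_d$: ✗ $I=\{e\}$. $K=\{e,d,c\}$: ✗ $I=\{d\}$.
- $K=\{p,e\}$: $pq=de=0$, so $cd=2w_d$, $cq=2w_c-2w_d$ and $2w_q=fq+cq$. So $w_f+w_c=w_a+w_q+w_d$: ✗ $I=\{f,c\}$, $N(I)=\{a,q,d\}$, $p,e$ outside. $K=\{d,c\}$ is symmetric by $(p\,c)(e\,d)$.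
- $K=\{e,d\}$: $ep=cd=0$, so $pq=2w_p$, $cq=2w_c$, and $w_q+w_a=w_f+w_p+w_c$: ✗ $I=\{q,a\}$, $e,d$ outside.

In all five cases $r(x)\ge2$ is impossible for minimal $x$. So $r(x)=1$, and by (W2) $G$ is hamiltonian.

**Proof of Theorem 1.** By Proposition 3, $G$ has a 2-factor. If $G$ is bipartite, apply Proposition 6. Otherwise $G$ is in one of the three cases of Section 8. In Cases I and II it is a blow-up by Propositions 8 and 9, and the present section applies. In Case III it satisfies (M) by Proposition 10, and Theorem 7 applies. The converse in parentheses was shown in Section 2. $\blacksquare$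

## 10. The Petersen graph and paths longer than $P_5$

**Proof of Theorem 2.** Let $k\le5$. Then $K_1\cup P_k$ is an induced subgraph of $K_1\cup P_5$, so every $\{\Delta,K_1\cup P_k\}$-free graph is in $\mathcal G$ and Theorem 1 applies.

Let $k\ge6$. We show that the Petersen graph $P$ violates the statement. The vertices of $P$ are the ten 2-element subsets of $\{1,\dots,5\}$, two being adjacent if they are disjoint. $P$ is cubic and triangle-free, since three pairwise disjoint pairs do not fit into five elements. Two nonadjacent vertices share one element, such as $\{1,2\}$ and $\{1,3\}$, and have exactly one common neighbor, here $\{4,5\}$. So there is no 4-cycle, and all cycles have length at least 5.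

**Step 1: $P$ is $\{\Delta,K_1\cup P_k\}$-free.** We look at the nonneighbors of a vertex $v$. Each of the six nonneighbors has exactly one common neighbor with $v$, that is, exactly one neighbor in $N(v)$. So $P-N[v]$ is 2-regular on 6 vertices. It contains no induced $P_6$, which would be the whole graph and not 2-regular, and no longer path, for lack of vertices. Hence $v$ is not the isolated vertex of an induced $K_1\cup P_k$.

**Step 2: $P$ is 1-tough.** We use the well-known fact that $P$ is 3-edge-connected. To check it, let $Q$ be a nonempty proper vertex set, without loss of generality with $|Q|\le5$ (otherwise take the complement). The number of edges leaving $Q$ is $3|Q|-2e(Q)$, where $e(Q)$ is the number of edges inside $Q$. If $|Q|\le4$, $Q$ induces a forest, so $e(Q)\le|Q|-1$ and at least $|Q|+2\ge3$ edges leave. If $|Q|=5$, then $e(Q)\le5$: a graph on 5 vertices with all cycles of length at least 5 is either a forest or has a spanning 5-cycle without chords. So at least 5 edges leave. Now let $\omega(P-S)>1$. Each component of $P-S$ sends at least 3 edges to $S$, while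 $S$ receives at most $3|S|$ edges. Thus $\omega(P-S)\le|S|$.

**Step 3: $P$ is not hamiltonian.** This is well known; here is a check. Suppose $v_0v_1\cdots v_9$ is a Hamilton cycle. Each vertex is on exactly one further edge, a chord. As all cycles have length at least 5, a chord joins vertices at distance 4 or 5 along the Hamilton cycle. If all chords had distance 5, then $v_0v_5$ and $v_1v_6$ would give the 4-cycle $v_0v_5v_6v_1$. So some chord has distance 4, say $v_0v_4$. The chord at $v_5$ ends in $v_0$, $v_1$ or $v_9$. It does not end in $v_0$, whose three neighbors are $v_1,v_9,v_4$. If $v_5\sim v_1$, then $v_0v_4v_5v_1$ is a 4-cycle; if $v_5\sim v_9$, then $v_0v_4v_5v_9$ is a 4-cycle. Both are impossible.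

So for every $k\ge6$ the Petersen graph is a 1-tough $\{\Delta,K_1\cup P_k\}$-free graph that is not hamiltonian, and $P_5$ cannot be replaced by any longer path. $\blacksquare$
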